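\title{$M$-ideals of compact operators on spaces without the approximation property}

\begin{abstract}
If the compact operators on a complex Banach space $E$ form an $M$-ideal in the space of all bounded operators, then $E$ has the metric compact approximation property. We show that $E$ need not have the approximation property: counterexamples exist among the closed subspaces of $c_0$ and of $\ell_p$ for every $p\in(1,\infty)\setminus\{2\}$. Starting from any subspace $X$ without the approximation property, we attach to each coordinate an extra variable $t\in[0,1]$ and an exponential weight, so that a shift in $t$ becomes a compact operator that respects $X$. We also determine the range of $p$, pass to duals and quotients, and show that compact hermitian operators are norm limits of finite rank operators.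
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E$ be a complex Banach space, $L(E)$ the Banach space of bounded linear operators on $E$, and $K(E)$ its closed subspace of compact operators. A closed subspace $J$ of a Banach space $Y$ is an \emph{$M$-ideal} in $Y$ if its annihilator $J^\perp\subset Y^*$ is an $L$-summand: there is a closed subspace $J'\subset Y^*$ with $Y^*=J^\perp\oplus J'$ and $\|f+g\|=\|f\|+\|g\|$ for $f\in J^\perp$, $g\in J'$. The definition expresses that elements of $J$ and elements ``at infinity with respect to $J$'' add as in a maximum norm; the model is $c_0$ inside $\ell_\infty$ (Example~\ref{ex:c0}). For $J=K(E)$ and $Y=L(E)$, it asks that every bounded operator can be corrected by a compact one so that the remainder does not interfere with given compact operators.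

The space $E$ has the \emph{approximation property} (AP) if for every compact set $C\subset E$ and every $\varepsilon>0$ there is a finite rank operator $R$ on $E$ with $\|Rx-x\|<\varepsilon$ for all $x\in C$. It has the \emph{metric compact approximation property} if the same holds with $R$ compact and $\|R\|\le1$. It is known that $E$ has the metric compact approximation property whenever $K(E)$ is an $M$-ideal in $L(E)$. The following problem is posed in \cite{WUC}.

\begin{quote}
\emph{Let $E$ be a complex Banach space such that $K(E)$ is an $M$-ideal in $L(E)$. Must $E$ have the approximation property?}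
\end{quote}

There are reasons to expect a positive answer. For $E=\ell_p$ with $1<p<\infty$ and for $E=c_0$, the coordinate projections $P_N$ prove both the $M$-ideal property (Section~\ref{sec:criterion}) and the AP. These projections are hermitian: $\|e^{itP_N}\|=1$ for real $t$. We show in Section~\ref{sec:hermitian} that compact hermitian operators are always norm limits of finite rank operators, so that a space whose identity is approximated by such operators has the AP. A counterexample, on the other hand, must carry compact operators that approximate the identity and are not all norm limits of finite rank operators. Such spaces nevertheless exist.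

\begin{theorem}\label{thm:main}
Let $W$ be complex $\ell_p$ with $1<p<\infty$, $p\neq2$, or complex $c_0$. There is a closed subspace $E\subset W$ such that $K(E)$ is an $M$-ideal in $L(E)$ but $E$ does not have the approximation property.
\end{theorem}

The proof has three parts. Section~\ref{sec:criterion} gives a sufficient condition for the $M$-ideal property of a subspace $E$ of an $\ell_p$-sum: compact operators on $E$ should imitate, in norm, diagonal multipliers that decrease from $1$ to $0$. A subspace $X\subset W$ without the AP has no reason to satisfy this condition, because diagonal multipliers do not map $X$ into $X$. Section~\ref{sec:shift} introduces the device that repairs this and works it out on three coordinates; Sections \ref{sec:construction} and~\ref{sec:cutoffs} carry it out in general. Section~\ref{sec:noAP} shows that the new space inherits from $X$ the obstruction to the AP. Section~\ref{sec:range} shows that the exponents $p=1$ and $p=2$ are true exceptions and treats duals and quotients.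

\section{Background}\label{sec:background}

\subsection*{Sums of finite-dimensional spaces}
Throughout, $1<p\le\infty$ and $1/p+1/q=1$, so $1\le q<\infty$. We let $W=\ell_p$ if $p<\infty$ and $W=c_0$ if $p=\infty$; in both cases $W^*=\ell_q$. We write $x(n)=e_n^*(x)$ for the coordinates of $x\in W$, $|(a,b)|_p$ for the $\ell_p$-norm on $\mathbb C^2$, and $B_Y$ for the closed unit ball of $Y$.

For finite-dimensional normed spaces $G_1,G_2,\dots$, let $Z=(\bigoplus_nG_n)_p$ be the space of sequences $g=(g_n)$ with $g_n\in G_n$ and $(\|g_n\|)_n\in W$, normed by $\|(\|g_n\|)_n\|_W$. Its dual is the $\ell_q$-sum of the $G_n^*$. Let $P_N$ be the projection of $Z$ onto the first $N$ blocks. We use four properties.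
\begin{itemize}
\item[(Z1)] $P_Ng\to g$ for each $g\in Z$, hence uniformly on compact sets. So $\|(I-P_N)S\|\to0$ for every compact operator $S$ into $Z$.
\item[(Z2)] $\|y\circ(I-P_N)\|\to0$ for each $y\in Z^*$, because $q<\infty$.
\item[(Z3)] If $u,v\in Z$ live on disjoint sets of blocks, then $\|u+v\|=|(\|u\|,\|v\|)|_p$.
\item[(Z4)] A block-diagonal operator $D=(D_n)$ has norm $\sup_n\|D_n\|$. If $\|D_n\|\to0$, then $D$ is the norm limit of the finite rank operators $DP_N$, hence compact.
\end{itemize}

\subsection*{Failure of the AP as a trace identity}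
An \emph{obstruction} in a Banach space $X$ is a sequence of pairs $(x_k,x_k^*)\in X\times X^*$ with
\begin{equation}\label{eq:obstruction}
\sum_k\|x_k^*\|\,\|x_k\|<\infty,\qquad \sum_kx_k^*(x)\,x_k=0\ \ (x\in X),\qquad \sum_kx_k^*(x_k)=1 .
\end{equation}
It is a representation of the zero operator whose formal trace is $1$.

\begin{theorem}[Grothendieck's criterion; {\cite[Thm.~1.e.4]{LT1}}]\label{thm:trace}
A Banach space $X$ fails the AP if and only if it contains an obstruction.
\end{theorem}

We quote the ``only if'' part. The ``if'' part is short, and we include it.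

\begin{proof}[Proof of the ``if'' part]
Drop the zero terms and rescale so that $\|x_k\|=1$. Choose $\alpha_k>0$ with $\alpha_k\to\infty$ and $s:=\sum_k\alpha_k\|x_k^*\|<\infty$ (take $\alpha_k=2^i$ for $k_i<k\le k_{i+1}$, where $k_0=0$ and $\sum_{k>k_i}\|x_k^*\|\le4^{-i}$ for $i\ge1$). The set $\{x_k/\alpha_k\}\cup\{0\}$ is compact. If $X$ had the AP, there would be a finite rank $R$ with $\|Rx_k-x_k\|\le\alpha_k/(2s)$ for all $k$, and then $|\sum_kx_k^*(Rx_k)-1|\le\frac12$. But writing $Rx=\sum_lh_l(x)w_l$ as a finite sum with $h_l\in X^*$ and $w_l\in X$, we get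
\[
\sum_kx_k^*(Rx_k)=\sum_lh_l\Big(\sum_kx_k^*(w_l)\,x_k\Big)=0.\qedhere
\]
\end{proof}

\begin{theorem}\label{thm:EDS}
If $p\ne2$, then $W$ has a closed subspace without the AP.
\end{theorem}

This is due to Enflo \cite{Enflo}, to Davie \cite{Davie} for $c_0$ and $2<p<\infty$, and to Szankowski \cite{Szankowski} for $1\le p<2$; see \cite[Sect.~2.d]{LT1} and \cite[Sect.~1.g]{LT2}. The complex statement follows from the real one. Let $X$ be a closed subspace of real $W$, and suppose that $X+iX$, a closed subspace of complex $W$, has the AP. If $R$ is a complex finite rank operator on $X+iX$, then $x\mapsto\operatorname{Re}(Rx)$, with real parts taken coordinatewise, is a real finite rank operator on $X$, and $\|\operatorname{Re}(Rx)-x\|=\|\operatorname{Re}(Rx-x)\|\le\|Rx-x\|$ for $x\in X$. So $X$ has the AP.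

\subsection*{The restricted three-ball property}
We never work with the dual of $L(E)$, thanks to the following characterization of Alfsen--Effros and Lima.

\begin{theorem}[{\cite[Thm.~I.2.2]{HWW}}]\label{thm:3ball}
A closed subspace $J$ of a Banach space $Y$ is an $M$-ideal if and only if for all $y_1,y_2,y_3\in B_J$, $x\in B_Y$ and $\varepsilon>0$ there is $y\in J$ with $\|x+y_i-y\|\le1+\varepsilon$ for $i=1,2,3$.
\end{theorem}

\begin{example}\label{ex:c0}
For $J=c_0$ and $Y=\ell_\infty$, choose $N$ with $|y_i(n)|\le\varepsilon$ for $n>N$ and let $y$ be $x$ truncated after $N$. The coordinates of $x+y_i-y$ are $y_i(n)$ for $n\le N$ and $x(n)+y_i(n)$ for $n>N$, so the norm is at most $1+\varepsilon$. The correction $y$ removes $x$ from the region where the $y_i$ live.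
\end{example}

\section{Compact cut-offs and the $M$-ideal property}\label{sec:criterion}

Consider first $E=Z=(\bigoplus_nG_n)_p$ itself. Let $S$ be a compact contraction and $T$ any contraction, and suppose for the moment that $S=PSP$ for some $P=P_N$. The operator $B=T-(I-P)T(I-P)$ has finite rank, and by (Z3)
\[
\|(T+S-B)x\|=\|PSPx+(I-P)T(I-P)x\|\le\big|(\|Px\|,\|(I-P)x\|)\big|_p=\|x\| .
\]
As in Example~\ref{ex:c0}, the correction removes $T$ from the corner where $S$ lives. For a subspace $E\subset Z$, the projection $P_N$ does not act on $E$. The computation survives if $P_N$ is replaced by a multiplier with a gradual transition from $1$ to $0$ and if this multiplier is only approximated by a compact operator on $E$.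

\begin{definition}\label{def:cutoff}
A \emph{cut-off after $N$} is an operator $\Lambda(g_n)=(\lambda_ng_n)$ on $Z$ with $\lambda_n\in[0,1]$, $\lambda_n=1$ for $n\le N$, and $\lambda_n=0$ for all large $n$. A closed subspace $E\subset Z$ \emph{has compact cut-offs} if for all $0<\varepsilon<1$ and $N\in\mathbb N$ there are $A\in K(E)$ and a cut-off $\Lambda$ after $N$ with $\|Ax-\Lambda x\|\le\varepsilon\|x\|$ for $x\in E$. We then call $(A,\Lambda)$ an \emph{$(\varepsilon,N)$-pair}.
\end{definition}

For an $(\varepsilon,N)$-pair, $\|I-A\|\le1+\varepsilon\le2$ on $E$, since $\|I-\Lambda\|\le1$.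

\begin{proposition}\label{prop:criterion}
If $E\subset Z$ has compact cut-offs, then $K(E)$ is an $M$-ideal in $L(E)$.
\end{proposition}

Taking $E=Z=W$ and $A=\Lambda=P_N$ gives the cases $\ell_p$ and $c_0$ mentioned in the introduction.

\begin{proof}
We verify the condition of Theorem~\ref{thm:3ball}. Let $S_1,S_2,S_3\in B_{K(E)}$, $T\in B_{L(E)}$ and $0<\varepsilon<1$. Since $\Lambda x$ and $(I-\Lambda)x$ overlap in the transition zone, one pair cannot play the role of $P$. We use two: the first localizes the $S_i$, and the second begins where the first ends.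

\emph{Localizing the $S_i$.} By Schauder's theorem the adjoints $S_i^*$ are compact, so the subset $\bigcup_iS_i^*(B_{E^*})$ of $B_{E^*}$ has a finite $\varepsilon$-net $\{u_l^*\}\subset B_{E^*}$. Extend each $u_l^*$ to $y_l\in B_{Z^*}$. By (Z1) and (Z2) there is $N$ with $\|(I-P_N)S_i\|\le\varepsilon$ and $\|y_l\circ(I-P_N)\|\le\varepsilon$ for all $i,l$. Let $(A_0,\Lambda_0)$ be an $(\varepsilon,N)$-pair. For $x\in B_E$ and $x^*\in B_{E^*}$, choose $l$ with $\|S_i^*x^*-u_l^*\|\le\varepsilon$. Since $\|(I-A_0)x\|\le2$ and $I-\Lambda_0=(I-P_N)(I-\Lambda_0)$,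
\[
|x^*(S_i(I-A_0)x)|\le2\varepsilon+|y_l((I-\Lambda_0)x)|+|y_l(\Lambda_0x-A_0x)|\le2\varepsilon+\varepsilon+\varepsilon .
\]
Thus $\|S_i(I-A_0)\|\le4\varepsilon$.

\emph{The correction.} Choose $N_*\ge N$ with $\Lambda_0=\Lambda_0P_{N_*}$, let $(A,\Lambda)$ be an $(\varepsilon,N_*)$-pair, and put
\[
B=T-(I-A)T(I-A)=AT+TA-ATA\in K(E).
\]

\emph{The estimate.} Fix $i$ and $x\in B_E$. Then $(T+S_i-B)x=S_ix+(I-A)T(I-A)x$. We compare the two terms with $u=P_NS_iA_0x$ and $v=(I-\Lambda)T(I-A)x$:
\begin{align*}
\|S_ix-u\|&\le\|(I-P_N)S_ix\|+\|P_NS_i(I-A_0)x\|\le5\varepsilon,\\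
\|(I-A)T(I-A)x-v\|&\le\varepsilon\,\|T(I-A)x\|\le2\varepsilon .
\end{align*}
The vector $u$ lives on the first $N$ blocks and $v$ on the blocks after $N_*$. Moreover $\|u\|\le\|A_0x\|\le\|\Lambda_0x\|+\varepsilon\le\|P_{N_*}x\|+\varepsilon$ and $\|v\|\le\|(I-A)x\|\le\|(I-\Lambda)x\|+\varepsilon\le\|(I-P_{N_*})x\|+\varepsilon$. By (Z3), used twice,
\[
\|u+v\|=|(\|u\|,\|v\|)|_p\le\big|(\|P_{N_*}x\|,\|(I-P_{N_*})x\|)\big|_p+2\varepsilon=\|x\|+2\varepsilon .
\]
Hence $\|T+S_i-B\|\le1+9\varepsilon$ for $i=1,2,3$.
\end{proof}

The assumption $p>1$ entered through (Z2). On $\ell_1$, the rank one operator $Sx=(\sum_nx(n))e_1$ has $\|S(I-P_N)\|=1$ for all $N$, so it cannot be localized.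

\section{The damped shift}\label{sec:shift}

We want an operator that acts on the $n$-th coordinate with norm tending to $0$ and yet respects a given subspace $X\subset W$. The idea is to replace each coordinate by a space of functions of $t\in[0,1]$, to put the decay into the norm as a weight $e^{-a_nt}$, and to let the operator act on $t$ alone, as a shift to the right.

For $M\in\mathbb N$, let $\Phi(M)$ be the space of continuous functions $\varphi\colon[0,1]\to\mathbb C$ with $\varphi(0)=0$ that are affine on each interval $[\frac{i-1}M,\frac iM]$, and let $\Gamma(M)=\{i/M:1\le i\le M\}$. If $M\mid M'$, then $\Phi(M)\subset\Phi(M')$, and $\Phi(1)$ is spanned by $\iota(t)=t$. For $a\ge0$ put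
\[
\|\varphi\|_{a,M}=\Big(\frac1M\sum_{t\in\Gamma(M)}e^{-pat}|\varphi(t)|^p\Big)^{1/p}\ \ (p<\infty),\qquad
\|\varphi\|_{a,M}=\max_{t\in\Gamma(M)}e^{-at}|\varphi(t)|\ \ (p=\infty).
\]
A function in $\Phi(M)$ has arbitrary values on $\Gamma(M)$ and is determined by them, so $\varphi\mapsto(M^{-1/p}e^{-at}\varphi(t))_{t\in\Gamma(M)}$ is an isometry of $(\Phi(M),\|\cdot\|_{a,M})$ onto $\ell_p^M$. For $0<\delta\le1$ let $\sigma_\delta\varphi(t)=\varphi(t-\delta)$ for $t\ge\delta$ and $\sigma_\delta\varphi(t)=0$ for $t<\delta$. The condition $\varphi(0)=0$ keeps $\sigma_\delta\varphi$ continuous. Norms $\|\cdot\|_{L_p}$ and $\|\cdot\|_\infty$ are taken on $[0,1]$.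

\begin{lemma}\label{lem:block}
Let $\varphi\in\Phi(M)$, $a\ge0$ and $0<\delta\le1$.
\begin{itemize}
\item[(a)] $e^{-a}\|\varphi\|_{L_p}\le\|\varphi\|_{a,M}\le\|\varphi\|_\infty$.
\item[(b)] If $\delta M$ is an integer, then $\sigma_\delta\varphi\in\Phi(M)$ and $\|\sigma_\delta\varphi\|_{a,M}\le e^{-a\delta}\|\varphi\|_{a,M}$.
\item[(c)] $\|\varphi-\sigma_\delta\varphi\|_\infty\le2M\delta\,\|\varphi\|_\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The upper bound holds because the weights are at most $1$. Let $p<\infty$. On an interval $[s,s']$ between consecutive nodes, $|\varphi|^p$ is convex, so its integral is at most $\frac1{2M}(|\varphi(s)|^p+|\varphi(s')|^p)$. Summing and using $\varphi(0)=0$ gives $\|\varphi\|_{L_p}^p\le\frac1M\sum_{t\in\Gamma(M)}|\varphi(t)|^p\le e^{pa}\|\varphi\|_{a,M}^p$. For $p=\infty$, $|\varphi|$ attains its maximum at a node $t$, where $e^{-at}\ge e^{-a}$.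

(b) The shift carries nodes to nodes, so $\sigma_\delta\varphi\in\Phi(M)$. It vanishes at nodes $t\le\delta$, and for a node $t>\delta$ the point $s=t-\delta$ lies in $\Gamma(M)$ and $e^{-at}|\sigma_\delta\varphi(t)|=e^{-a\delta}e^{-as}|\varphi(s)|$.

(c) Extended by $0$ to negative $t$, the function $\varphi$ is continuous and piecewise affine with slopes of modulus at most $2M\|\varphi\|_\infty$.
\end{proof}

Parts (b) and (c) describe two regimes of the same operator. If $a\delta$ is large, $\sigma_\delta$ is almost zero, however fine the grid. If $M\delta$ is small, $\sigma_\delta$ is almost the identity on $\Phi(M)$.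

\begin{example}\label{ex:three}
Let $p=\infty$, and let $X\subset\ell_\infty^3$ be spanned by $z_1=(1,0,1)$ and $z_2=(0,1,1)$. Think of the coordinates as early, middle and late. We look for an operator close to a diagonal one that is the identity on the early coordinate, contractive on the middle one and small on the late one. On $X$ there is none. The functional $h(x)=x(1)+x(2)-x(3)$ has norm $3$ and vanishes on $X$, while $h(\operatorname{diag}(1,\lambda,\mu)z_1)=1-\mu$; so an operator on $X$ within $\varepsilon$ of $\operatorname{diag}(1,\lambda,\mu)$ forces $|1-\mu|\le3\varepsilon$.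

Now fix $N\ge2$, a multiple $M$ of $N$, $\delta=1/N$ and $a>0$. Let $G_1=\Phi(1)$, $G_2=G_3=\Phi(M)$ with norms $\|\cdot\|_{0,1}$, $\|\cdot\|_{0,M}$, $\|\cdot\|_{a,M}$. Attach multiples of $\iota$ to $z_1$ and all of $\Phi(M)$ to $z_2$:
\[
E=\{f=(\alpha\iota,\ \varphi,\ \alpha\iota+\varphi):\alpha\in\mathbb C,\ \varphi\in\Phi(M)\}\subset G_1\oplus_\infty G_2\oplus_\infty G_3 .
\]
Let $T$ shift the function attached to $z_2$, and let $D$ shift the blocks $G_2$ and $G_3$:
\[
Tf=(\alpha\iota,\ \sigma_\delta\varphi,\ \alpha\iota+\sigma_\delta\varphi),\qquad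
Df=(\alpha\iota,\ \sigma_\delta\varphi,\ \alpha\sigma_\delta\iota+\sigma_\delta\varphi).
\]
Then $T$ maps $E$ into $E$, while $D$ is block-diagonal, the identity on $G_1$, contractive on $G_2$ and of norm at most $e^{-a\delta}$ on $G_3$. Since $(\iota-\sigma_\delta\iota)(t)=\min(t,\delta)$ and $|\alpha|\le\|f\|$, we have $\|Tf-Df\|\le\delta\|f\|$. Taking $N$ large and then $a$ much larger than $N$, we obtain the operator that $X$ lacked.

The weight alone does not achieve this. Let $\varphi_0\in\Phi(M)$ be the hat function equal to $1$ at $1/M$ and to $0$ at the other nodes. The late block of $(0,\varphi_0,\varphi_0)$ has norm $e^{-a/M}$, which is near $1$ when $M$ is much larger than $a$; the shift moves the hat to $\delta+1/M$, where the weight is $e^{-a(\delta+1/M)}$. The same function shows a defect: in $G_2$ we have $\|\sigma_\delta\varphi_0-\lambda\varphi_0\|=\max(1,|\lambda|)$, so on the middle block $D$ is far from every scalar.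
\end{example}

The mechanism has an invariant description. Let $\Delta_tx=(e^{-a_nt}x(n))_n$. Absorbing the weights into the functions turns $(x(n)\varphi)_n$ into the $W$-valued function $t\mapsto\varphi(t)\Delta_tx$ and turns the shift into $F\mapsto\Delta_\delta F(\cdot-\delta)$. The multiplier $\Delta_\delta$ need not preserve $X$, but it maps $\Delta_tX$ onto $\Delta_{t+\delta}X$, and the extra variable records how far $X$ has been moved.

The example indicates what the general construction needs: a system $(z_j)$ spanning $X$ such that each coordinate meets only finitely many $z_j$ (so that blocks are finite-dimensional) and each coefficient can be read from finitely many coordinates (the bound $|\alpha|\le\|f\|$); grids that refine so fast that $\delta$ is small for all earlier grids; an average of many operators $T$ to remove the defect in the middle blocks; and weights $a_n\to\infty$ that grow slowly enough to preserve an obstruction.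

\section{Construction of the space}\label{sec:construction}

Let $p\neq2$. By Theorems \ref{thm:EDS} and~\ref{thm:trace} there are a closed subspace $X\subset W$ without the AP and an obstruction $(x_k,x_k^*)$ in $X$; this is the only place where $p\ne2$ is used. Drop zero terms and rescale so that $\|x_k\|=1$ and $\sum_k\|x_k^*\|<\infty$. Extend $x_k^*$ to $y_k\in\ell_q=W^*$ with $\|y_k\|=\|x_k^*\|$.

\subsection*{The weights}
By Lemma~\ref{lem:block}(a), passing from the weighted norm in block $n$ back to an unweighted one costs a factor $e^{a_n}$. The functionals $y_k$ must remain summable after this cost. Let $\rho(\nu)=\sum_k\|y_k1_{(\nu,\infty)}\|_q$. Each term is at most $\|y_k\|$ and tends to $0$ as $\nu\to\infty$ because $q<\infty$, so $\rho(\nu)\to0$ by dominated convergence. Choose $0=\nu_0<\nu_1<\cdots$ with $\rho(\nu_i)\le4^{-i}$ for $i\ge1$, and put $a_n=i\log2$ for $\nu_i<n\le\nu_{i+1}$. Then $0\le a_n\uparrow\infty$, and splitting $y_k$ along the intervals $(\nu_i,\nu_{i+1}]$ gives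
\begin{equation}\label{eq:weights}
\sum_k\big\|(e^{a_n}y_k(n))_n\big\|_q\le\sum_{i\ge0}2^i\rho(\nu_i)\le\rho(0)+\sum_{i\ge1}2^{-i}<\infty .
\end{equation}

\subsection*{A biorthogonal system adapted to the coordinates}
Let $V=\operatorname{span}\{e_n^*|_X:n\ge1\}\subset X^*$.

\begin{lemma}\label{lem:biorth}
There are $z_j\in X$ and $z_j^*\in V$ $(j\ge1)$ such that $z_i^*(z_j)=\delta_{ij}$, $\operatorname{span}\{z_j\}$ is dense in $X$, and $\operatorname{span}\{z_j^*\}=V$.
\end{lemma}

\begin{proof}
This is Markushevich's procedure. The space $X$ is separable, and it is infinite-dimensional because it fails the AP. Let $(u_i)$ have dense linear span $X_0$ in $X$. No nonzero $x\in X$ is annihilated by $V$; hence $V$ is infinite-dimensional. No nonzero $w\in V$ vanishes on the dense set $X_0$. Given biorthogonal $z_1,\dots,z_k\in X_0$ and $z_1^*,\dots,z_k^*\in V$, we alternate two steps.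

\emph{Odd step.} Take the first $u_i\notin\operatorname{span}(z_1,\dots,z_k)$ and put $z_{k+1}=u_i-\sum_{l\le k}z_l^*(u_i)z_l\neq0$; it is annihilated by $z_1^*,\dots,z_k^*$. Choose $w\in V$ with $w(z_{k+1})=1$ and put $z_{k+1}^*=w-\sum_{l\le k}w(z_l)z_l^*$; it vanishes on $z_1,\dots,z_k$ and equals $1$ on $z_{k+1}$.

\emph{Even step.} Take the first $e_n^*|_X\notin\operatorname{span}(z_1^*,\dots,z_k^*)$ and put $z_{k+1}^*=e_n^*|_X-\sum_{l\le k}z_l(n)z_l^*\neq0$; it vanishes on $z_1,\dots,z_k$. Choose $v\in X_0$ with $z_{k+1}^*(v)=1$ and put $z_{k+1}=v-\sum_{l\le k}z_l^*(v)z_l$; it is annihilated by $z_1^*,\dots,z_k^*$, and $z_{k+1}^*(z_{k+1})=1$.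

Every $u_i$ eventually lies in the span of the $z_j$, and every $e_n^*|_X$ in the span of the $z_j^*$.
\end{proof}

Both inclusions in $\operatorname{span}\{z_j^*\}=V$ are used. First, $e_n^*|_X$ is a finite combination of the $z_j^*$, so for each $n$ we have $z_j(n)=0$ for all large $j$, and
\[
j(n):=\max\big(\{n\}\cup\{j:z_j(n)\neq0\}\big)
\]
is finite. By definition $j(n)\ge n$, and $z_j(n)\ne0$ implies $j\le j(n)$. Second, each $z_j^*$ is a finite sum $\sum_nb_{jn}e_n^*|_X$. We fix such a representation and put $c_j=\sum_n|b_{jn}|e^{a_n}$.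

\subsection*{The grids and the space}
For each $M$, let $\kappa(M)\ge1$ satisfy $\|\varphi\|_\infty\le\kappa(M)\|\varphi\|_{L_p}$ on the finite-dimensional space $\Phi(M)$. Let $N_1=1$, and choose inductively a multiple $N_{m+1}$ of $N_m$ with
\begin{equation}\label{eq:grids}
N_{m+1}\ge2^{m+1}\sum_{j\le m}N_j\kappa_jc_j\|z_j\|,\qquad\text{where }\kappa_j=\kappa(N_j).
\end{equation}
Write $\Phi_j=\Phi(N_j)$, so that $\iota\in\Phi_1\subset\Phi_2\subset\cdots$. The functions in $\Phi_j$ will be attached to $z_j$, so block $n$ must hold $\Phi_j$ for all $j\le j(n)$. Accordingly let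
\[
G_n=\Phi_{j(n)}\ \text{ with the norm }\ \|\cdot\|_n=\|\cdot\|_{a_n,N_{j(n)}},\qquad Z=\Big(\bigoplus_nG_n\Big)_p .
\]
Each $G_n$ is isometric to $\ell_p^{N_{j(n)}}$, so $Z$ is isometric to $W$. If $x\in W$ and $\varphi$ is a function with $x(n)\varphi\in G_n$ for all $n$, let $x\otimes\varphi=(x(n)\varphi)_n$. By Lemma~\ref{lem:block}(a), $x\otimes\varphi\in Z$ and $\|x\otimes\varphi\|\le\|x\|\,\|\varphi\|_\infty$. This applies to $z_j\otimes\varphi$ with $\varphi\in\Phi_j$ and to $x\otimes\iota$ with $x\in W$. Define
\[
E_0=\operatorname{span}\{z_j\otimes\varphi:j\ge1,\ \varphi\in\Phi_j\},\qquad E=\overline{E_0}\subset Z .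
\]

\begin{lemma}\label{lem:coeff}
Let $f=\sum_jz_j\otimes\varphi_j\in E_0$ be a finite sum with $\varphi_j\in\Phi_j$. The functions $\varphi_j$ are uniquely determined by $f$, depend linearly on $f$, and satisfy $\|\varphi_j\|_\infty\le\kappa_jc_j\|f\|$.
\end{lemma}

\begin{proof}
The $n$-th block of $f$ is the function $f_n=\sum_iz_i(n)\varphi_i$. For $t\in[0,1]$,
\[
\varphi_j(t)=z_j^*\Big(\sum_i\varphi_i(t)z_i\Big)=\sum_nb_{jn}\sum_i\varphi_i(t)z_i(n)=\sum_nb_{jn}f_n(t).
\]
This gives uniqueness and linearity. By Lemma~\ref{lem:block}(a), $\|\varphi_j\|_{L_p}\le\sum_n|b_{jn}|e^{a_n}\|f_n\|_n\le c_j\|f\|$.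
\end{proof}

\section{Compact cut-offs on $E$}\label{sec:cutoffs}

Fix $m\ge1$, and let $\delta_m=1/N_{m+1}$ and $\sigma=\sigma_{\delta_m}$. For $j>m$ the number $\delta_mN_j$ is an integer, so $\sigma\Phi_j\subset\Phi_j$; on the coarser spaces $\Phi_j$ with $j\le m$ the shift does not act. As in Example~\ref{ex:three}, there are two ways to shift ``where possible''. Sorting by the index $j$ gives, by Lemma~\ref{lem:coeff}, a well-defined linear map $T_m\colon E_0\to E_0$,
\[
T_m\Big(\sum_jz_j\otimes\varphi_j\Big)=\sum_{j\le m}z_j\otimes\varphi_j+\sum_{j>m}z_j\otimes\sigma\varphi_j .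
\]
Sorting by the block gives the block-diagonal operator $D_m$ on $Z$ that is the identity on $G_n$ if $j(n)\le m$ and $\sigma$ on $G_n$ if $j(n)>m$. By Lemma~\ref{lem:block}(b),
\begin{equation}\label{eq:D}
D_m|_{G_n}=I\ \text{ if }j(n)\le m,\qquad\|D_m|_{G_n}\|\le e^{-a_n\delta_m}\ \text{ if }j(n)>m .
\end{equation}
The first operator preserves $E_0$, the second has a transparent norm, and the growth condition \eqref{eq:grids} makes them close.

\begin{lemma}\label{lem:TD}
$T_m$ extends to a compact operator on $E$, and $\|T_mf-D_mf\|\le2^{-m}\|f\|$ for $f\in E$.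
\end{lemma}

\begin{proof}
Let $f=\sum_jz_j\otimes\varphi_j\in E_0$ have blocks $f_n$. If $j(n)\le m$, only indices $j\le m$ contribute to block $n$, so block $n$ of $T_mf$ is $f_n$, as for $D_mf$. If $j(n)>m$, block $n$ of $T_mf$ is
\[
\sum_{j\le m}z_j(n)\varphi_j+\sum_{j>m}z_j(n)\sigma\varphi_j=\sigma f_n+\sum_{j\le m}z_j(n)(\varphi_j-\sigma\varphi_j),
\]
and $\sigma f_n$ is block $n$ of $D_mf$. Let $z_j'\in W$ agree with $z_j$ at the coordinates $n$ with $j(n)>m$ and vanish at the others. Then
\begin{equation}\label{eq:diff}
T_mf-D_mf=\sum_{j\le m}z_j'\otimes(\varphi_j-\sigma\varphi_j),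
\end{equation}
where the terms are defined because $\varphi_j-\sigma\varphi_j\in\Phi_{m+1}$. By Lemma~\ref{lem:block}(c), Lemma~\ref{lem:coeff} and \eqref{eq:grids},
\[
\|T_mf-D_mf\|\le\sum_{j\le m}\|z_j\|\,\frac{2N_j}{N_{m+1}}\,\kappa_jc_j\|f\|\le2^{-m}\|f\| .
\]
Since $\|D_m\|\le1$, the map $T_m$ is bounded on $E_0$ and extends to $E\to E$ with the same inequality. By \eqref{eq:diff}, $T_m-D_m$ maps $E_0$, and hence $E$, into the finite-dimensional space $\sum_{j\le m}z_j'\otimes\Phi_{m+1}$. Since $j(n)\ge n$ and $a_n\to\infty$, \eqref{eq:D} gives $\|D_m|_{G_n}\|\to0$ as $n\to\infty$, so $D_m$ is compact by (Z4). Therefore $T_m$ is compact.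
\end{proof}

The operator $D_m$ is the identity on early blocks and small on late blocks, but in between it is a contraction that need not be near a scalar. We therefore choose $r$ such operators whose middle zones are disjoint and average them; each block then sees at most one uncontrolled term, of weight $1/r$. For $r=3$, with $*$ denoting a contraction, the pattern is
\[
\begin{array}{c|ccccc}
 & n\le n_0 & n_0<n\le n_1 & n_1<n\le n_2 & n_2<n\le n_3 & n>n_3\\ \hline
D_{m_1} & I & * & \text{small} & \text{small} & \text{small}\\
D_{m_2} & I & I & * & \text{small} & \text{small}\\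
D_{m_3} & I & I & I & * & \text{small}\\ \hline
\lambda_n & 1 & 2/3 & 1/3 & 0 & 0
\end{array}
\]

\begin{proposition}\label{prop:cutoffs}
The space $E$ has compact cut-offs.
\end{proposition}

\begin{proof}
Let $0<\varepsilon<1$ and $N\in\mathbb N$. Fix an integer $r\ge2/\varepsilon$ and put $n_0=N$. For $i=1,\dots,r$ choose in turn
\begin{itemize}
\item $m_i\ge\max_{n\le n_{i-1}}j(n)$ with $2^{-m_i}\le\varepsilon/4$;
\item $n_i>n_{i-1}$ such that $j(n)>m_i$ and $e^{-a_n\delta_{m_i}}\le\varepsilon/4$ for all $n>n_i$, which is possible because $j(n)\ge n$ and $a_n\to\infty$.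
\end{itemize}
By \eqref{eq:D}, $D_{m_i}$ is the identity on $G_n$ for $n\le n_{i-1}$, has norm at most $\varepsilon/4$ on $G_n$ for $n>n_i$, and has norm at most $1$ on every block. Put $A=\frac1r\sum_{l=1}^rT_{m_l}\in K(E)$ and $D=\frac1r\sum_{l=1}^rD_{m_l}$. Let $\lambda_n=1$ for $n\le N$, $\lambda_n=(r-i)/r$ for $n_{i-1}<n\le n_i$, and $\lambda_n=0$ for $n>n_r$; these define a cut-off $\Lambda$ after $N$.

On $G_n$ with $n\le N$ we have $D=\Lambda=I$, and on $G_n$ with $n>n_r$ the operator $D-\Lambda=D$ has norm at most $\varepsilon/4$. Let $n_{i-1}<n\le n_i$. For $l>i$ we have $n\le n_{l-1}$, so these $r-i$ operators $D_{m_l}$ are the identity on $G_n$ and contribute exactly $\lambda_nI$. For $l<i$ we have $n>n_l$, so $D_{m_l}$ has norm at most $\varepsilon/4$ on $G_n$. The term $l=i$ contributes at most $1/r$. By (Z4), $\|D-\Lambda\|\le\frac1r+\frac\varepsilon4$. With Lemma~\ref{lem:TD}, for $f\in E$,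
\[
\|Af-\Lambda f\|\le\|Af-Df\|+\|Df-\Lambda f\|\le\Big(\frac\varepsilon4+\frac1r+\frac\varepsilon4\Big)\|f\|\le\varepsilon\|f\| .\qedhere
\]
\end{proof}

\section{Failure of the approximation property}\label{sec:noAP}

To transport the obstruction from $X$ to $E$ we need a map in each direction. One is $Ux=2x\otimes\iota$. The other is integration in $t$, which sends $\sum_jz_j\otimes\varphi_j$ to $\sum_j(\int_0^1\varphi_j)z_j$ and undoes $U$ on $\operatorname{span}\{z_j\}$ since $\int_0^12\iota=1$. On block $n$ integration is only bounded by $e^{a_n}$, and we do not claim that this second map is bounded on $E$. It suffices that its compositions with the $x_k^*$ are bounded with summable norms, and this is what \eqref{eq:weights} provides.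

\begin{proposition}\label{prop:noAP}
The space $E$ contains an obstruction $(v_k,\psi_k)$; hence it fails the AP.
\end{proposition}

\begin{proof}
The map $U\colon X\to Z$, $Ux=2x\otimes\iota$, is linear with $\|U\|\le2$. Since $Uz_j\in E_0$ and $\operatorname{span}\{z_j\}$ is dense in $X$, we have $U(X)\subset E$. Put $v_k=Ux_k$, so $\|v_k\|\le2$.

For $g\in G_n$, Lemma~\ref{lem:block}(a) gives $|\int_0^1g|\le\|g\|_{L_p}\le e^{a_n}\|g\|_n$. Define
\[
\psi_k(f)=\sum_ny_k(n)\int_0^1f_n(t)\,dt\qquad(f=(f_n)\in Z).
\]
By H\"older's inequality $\|\psi_k\|\le\|(e^{a_n}y_k(n))_n\|_q$, so $\sum_k\|\psi_k\|\,\|v_k\|<\infty$ by \eqref{eq:weights}. Whenever $x\in X$ and $x\otimes\varphi$ is defined,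
\begin{equation}\label{eq:psi}
\psi_k(x\otimes\varphi)=\sum_ny_k(n)x(n)\int_0^1\varphi=x_k^*(x)\int_0^1\varphi .
\end{equation}
In particular $\psi_k(v_k)=x_k^*(x_k)$, so $\sum_k\psi_k(v_k)=1$. The map $f\mapsto\sum_k\psi_k(f)v_k$ is linear and bounded, so to see that it vanishes on $E$ it suffices to take $f=z_j\otimes\varphi$ with $\varphi\in\Phi_j$. By \eqref{eq:psi} and \eqref{eq:obstruction},
\[
\sum_k\psi_k(f)\,v_k=\Big(\int_0^1\varphi\Big)\,U\Big(\sum_kx_k^*(z_j)\,x_k\Big)=0 .
\]
Thus the $v_k$ and the restrictions of the $\psi_k$ to $E$ form an obstruction, and Theorem~\ref{thm:trace} applies.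
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $E$ is a closed subspace of $Z$, which is isometric to $W$. By Propositions \ref{prop:cutoffs} and~\ref{prop:criterion}, $K(E)$ is an $M$-ideal in $L(E)$. By Proposition~\ref{prop:noAP}, $E$ fails the AP.
\end{proof}

\section{The range of $p$, duals and quotients}\label{sec:range}

\begin{corollary}\label{cor:range}
Let $1\le p<\infty$. There is a closed subspace $E$ of $\ell_p$ without the AP such that $K(E)$ is an $M$-ideal in $L(E)$ if and only if $p\notin\{1,2\}$.
\end{corollary}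

\begin{proof}
For $p\notin\{1,2\}$ this is Theorem~\ref{thm:main}. A closed subspace of $\ell_2$ is a Hilbert space, and it has the AP: project orthogonally onto the span of a finite net of the compact set.

Let $E\subset\ell_1$ with $K(E)$ an $M$-ideal in $L(E)$. Then $E$ is an $M$-ideal in $E^{**}$, and a nonreflexive space that is an $M$-ideal in its bidual contains a copy of $c_0$; see \cite{HL} and \cite[Ch.~III, VI]{HWW}. Recall Schur's theorem: weakly convergent sequences in $\ell_1$ converge in norm. The unit vectors of $c_0$ tend to $0$ weakly but not in norm, so $\ell_1$ contains no copy of $c_0$, and $E$ is reflexive. Then every sequence in $B_E$ has a weakly convergent, hence norm convergent, subsequence. So $B_E$ is compact, $E$ is finite-dimensional, and $E$ has the AP.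
\end{proof}

\begin{corollary}\label{cor:dual}
Let $1<p<\infty$, $p\neq2$, and let $E\subset\ell_p$ be the space constructed above. Then $E^*$ is a quotient of $\ell_q$, $K(E^*)$ is an $M$-ideal in $L(E^*)$, and $E^*$ fails the AP.
\end{corollary}

\begin{proof}
By the Hahn--Banach theorem, restriction of functionals identifies $E^*$ with $\ell_q/E^\perp$. The space $E$ is reflexive, so every operator on $E^*$ is the adjoint of an operator on $E^{**}=E$. Thus $T\mapsto T^*$ is a linear isometry of $L(E)$ onto $L(E^*)$, and by Schauder's theorem it carries $K(E)$ onto $K(E^*)$. The condition of Theorem~\ref{thm:3ball} is preserved by such a map. Finally, by a theorem of Grothendieck the AP passes from $E^*$ to $E$; here this can be seen directly. Regard $v_k$ as a functional on $E^*$. For $h\in E^*$ and $f\in E$ we have $\sum_kh(v_k)\psi_k(f)=h(\sum_k\psi_k(f)v_k)=0$, so $\sum_kh(v_k)\psi_k=0$, and $(\psi_k,v_k)$ is an obstruction in $E^*$.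
\end{proof}

As $p$ runs through $(1,\infty)\setminus\{2\}$, so does $q$. The phenomenon of Theorem~\ref{thm:main} therefore occurs among quotients of $\ell_q$ for all $1<q<\infty$, $q\ne2$, and simultaneously for a space and its dual.

\section{Hermitian approximants}\label{sec:hermitian}

An operator $H$ on a complex Banach space $F$ is \emph{hermitian} if $\|e^{itH}\|=1$ for all $t\in\mathbb R$. A cut-off $\Lambda$ on $Z$ is hermitian, since $e^{it\Lambda}$ multiplies block $n$ by the unimodular number $e^{it\lambda_n}$. If $(A,\Lambda)$ is an $(\varepsilon,N)$-pair for $E$, then $\|A\|\le1+\varepsilon$ and $\|Ax-x\|\le\varepsilon\|x\|+\|(I-P_N)x\|$, so by (Z1) these operators tend to the identity uniformly on compact sets as $\varepsilon\to0$ and $N\to\infty$. Thus the identity of our space $E$ is approximated by compact operators that are arbitrarily norm-close to restrictions of hermitian multipliers. The next result shows that they cannot be taken exactly hermitian.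

\begin{proposition}\label{prop:hermitian}
Every compact hermitian operator $H$ on a complex Banach space $F$ is a norm limit of finite rank operators. Hence, if for each compact $C\subset F$ and $\varepsilon>0$ there is a compact hermitian $H$ with $\sup_{x\in C}\|Hx-x\|<\varepsilon$, then $F$ has the AP.
\end{proposition}

For a compact self-adjoint operator on a Hilbert space one would subtract $g(H)$, where $g$ is a small function with $g(s)=s$ near $0$; this removes all small eigenvalues. In a Banach space the bounded group $e^{itH}$ supplies a functional calculus through the Fourier transform. The difficulty is to show that $g(H)=H$ on the spectral subspace of small eigenvalues, which need not be spanned by eigenvectors. For this we use the Paley--Wiener--Schwartz theorem: an entire function $\omega$ with $|\omega(z)|\le c\,e^{\rho|\operatorname{Im}z|}$ has the form $\omega(z)=\langle\mu,e^{izs}\rangle$, where $\mu$ is a distribution in the variable $s$ supported in $[-\rho,\rho]$.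

\begin{proof}
\emph{The small operator.} Let $\chi\in C_c^\infty(\mathbb R)$ equal $1$ on $[-1,1]$. By Fourier inversion, $s\chi(s)=\int\gamma(t)e^{its}\,dt$ with $\gamma$ a Schwartz function. For $\eta>0$ let $g_\eta(s)=s\chi(s/\eta)$ and $\gamma_\eta(t)=\eta^2\gamma(\eta t)$. A change of variable gives $g_\eta(s)=\int\gamma_\eta(t)e^{its}\,dt$ and $\|\gamma_\eta\|_1=\eta\|\gamma\|_1$, and $g_\eta(s)=s$ for $|s|\le\eta$. Since $t\mapsto e^{itH}$ is norm continuous and of norm $1$, the integral $g_\eta(H):=\int\gamma_\eta(t)e^{itH}\,dt$ exists and $\|g_\eta(H)\|\le\eta\|\gamma\|_1$.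

\emph{The spectral splitting.} The spectrum of the compact operator $H$ is countable, so there is $\rho\in(0,\eta)$ such that the circle $|\lambda|=\rho$ misses it. The Riesz projection $Q=\frac1{2\pi i}\oint_{|\lambda|=\rho}(\lambda-H)^{-1}d\lambda$ commutes with $H$, the spectrum of $H|_{\operatorname{ran}Q}$ lies in $\{|\lambda|<\rho\}$, and that of $H|_{\ker Q}$ lies in $\{|\lambda|>\rho\}$. On $\ker Q$ the operator $H$ is compact and invertible, so $\ker Q=\operatorname{ran}(I-Q)$ is finite-dimensional.

\emph{$g_\eta(H)=H$ on $\operatorname{ran}Q$.} Let $x\in\operatorname{ran}Q$, $x^*\in F^*$ and $\omega(z)=x^*(e^{izH}x)$, an entire function that is bounded on $\mathbb R$. The spectral radius of $H|_{\operatorname{ran}Q}$ is less than $\rho$, so $\|H^kx\|\le c_0\rho^k$ for all $k$, and $|\omega(z)|\le c_1e^{\rho|z|}$. The function $\omega(z)e^{i\rho z}$ is bounded on $\mathbb R$ and on the positive imaginary axis and has exponential type, so by the Phragm\'en--Lindel\"of principle it is bounded on the two upper quadrants; likewise $\omega(z)e^{-i\rho z}$ is bounded on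 the two lower quadrants. Hence $|\omega(z)|\le c\,e^{\rho|\operatorname{Im}z|}$, and $\omega(z)=\langle\mu,e^{izs}\rangle$ with $\mu$ supported in $[-\rho,\rho]$. A compactly supported distribution is a continuous functional on $C^\infty(\mathbb R)$. The integral defining $g_\eta$ converges in $C^\infty(\mathbb R)$ because $t^k\gamma_\eta(t)$ is integrable for every $k$, and $(e^{its}-1)/t\to is$ in $C^\infty(\mathbb R)$ as $t\to0$. Since $g_\eta(s)-s$ vanishes on the neighborhood $(-\eta,\eta)$ of the support of $\mu$,
\[
x^*(g_\eta(H)x)=\int\gamma_\eta(t)\,\omega(t)\,dt=\langle\mu,g_\eta\rangle=\langle\mu,s\rangle=-i\omega'(0)=x^*(Hx).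
\]

\emph{Conclusion.} The operator $H-g_\eta(H)$ vanishes on $\operatorname{ran}Q$, so it equals $(H-g_\eta(H))(I-Q)$ and has finite rank. Its distance from $H$ is at most $\eta\|\gamma\|_1$, which tends to $0$ with $\eta$. For the second assertion, given $C$ and $\varepsilon$, take $H$ with $\sup_{x\in C}\|Hx-x\|<\varepsilon/2$ and a finite rank $R$ with $\|R-H\|\sup_{x\in C}\|x\|<\varepsilon/2$.
\end{proof}

Since the spaces $E$ of Theorem~\ref{thm:main} fail the AP, their identity cannot be approximated uniformly on compact sets by compact hermitian operators on $E$.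

\begin{thebibliography}{9}

\bibitem{Davie} Davie, Bull. London Math. Soc. 5 (1973).

\bibitem{Enflo} Enflo, Acta Math. 130 (1973).

\bibitem{HL} Harmand and Lima, Trans. AMS 283 (1984).

\bibitem{HWW} Harmand, Werner and Werner, \emph{$M$-Ideals in Banach Spaces and Banach Algebras}.

\bibitem{LT1} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces} I.

\bibitem{LT2} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces} II.

\bibitem{Szankowski} Szankowski, Israel J. Math. 30 (1978).

\bibitem{WUC} \emph{Weakly unconditionally convergent series in $M$-ideals}, \texttt{https://mscand.dk/article/download/12260/10276/31217}.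

\end{thebibliography}
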